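# Commuting compact contractions that approximate the identity

Throughout, $X\ne\{0\}$ is a Banach space over the real or complex numbers, $L(X)$ is the algebra of bounded operators on $X$, and $I$ is the identity operator. Convergence of operators is strong convergence, $U_mx\to Ux$ for every $x$, unless norm convergence is mentioned. A contraction is an operator of norm at most $1$.

## 1. The guess "yes", tested on $\ell_p$ and $C[0,1]$

**Definition 1.** $X$ has the *metric approximation property* (metric AP) if there is a net $(S_\alpha)$ of finite-rank contractions on $X$ with $S_\alpha x\to x$ for every $x\in X$. It has the *metric compact approximation property* (metric CAP) if the same holds with compact operators in place of finite-rank operators.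

**Definition 2.** A separable $X$ has the *commuting metric AP* (respectively, the *commuting metric CAP*) if there is a sequence $(T_n)$ of finite-rank (respectively, compact) contractions with $T_nx\to x$ for every $x\in X$ and $T_nT_m=T_mT_n$ for all $m,n$.

A theorem of Casazza and Kalton, quoted as Theorem 2.22 in the source of our problem, says that a separable space with the metric AP has the commuting metric AP. The problem is to decide whether the same holds for compact operators: *does every separable Banach space with the metric CAP have the commuting metric CAP?*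

By analogy, one guesses yes. Let us test the guess.

If $\dim X<\infty$, take $T_n=I$ for all $n$.

If $X=\ell_p$ with $1\le p<\infty$, or $X=c_0$, let $P_n$ be the projection onto the first $n$ coordinates. These are finite-rank contractions, $P_nx\to x$, and $P_nP_m=P_{\min(m,n)}$, so they commute.

If $X=C[0,1]$, let $T_nf$ be the piecewise linear function that agrees with $f$ at the points $i2^{-n}$. Its values are convex combinations of values of $f$, so $\|T_n\|\le 1$, and $T_nf\to f$ by uniform continuity. For $m\ge n$, the function $T_nf$ is linear between consecutive points of the finer grid, so $T_mT_n=T_n$. Moreover $T_mf$ agrees with $f$ on the coarser grid, so $T_nT_m=T_n$. Again the operators commute.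

In these infinite-dimensional examples commutation comes from a nested structure, $T_nT_m=T_{\min(m,n)}$. The definition of the metric CAP gives us a net with no such structure. So a bolder guess should be tested too: perhaps one can always pass to a sequence from the net that almost commutes in norm, and then correct it.

## 2. A sequence on $\ell_1$ whose commutators all have norm $1/4$

Here is how the bolder guess would begin. Suppose that a compact $T_j$ has been chosen, and that $T_i$ is to be chosen much later. The set $T_j(\text{unit ball})$ is relatively compact, and bounded strongly convergent sequences converge uniformly on such sets (Fact 2 below). Hence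
$$\|T_iT_j-T_j\|\to0\qquad(i\to\infty).$$
If we also had $\|T_jT_i-T_j\|\to 0$, the commutators would be small. But $T_jT_i-T_j=T_j(T_i-I)$, where the operator that tends to $0$ acts first. We know only that it tends to $0$ on each vector, and compactness of $T_j$ does not improve this to norm convergence. This is where the approach stops, and an example shows that the obstacle is real.

On $\ell_1$ put
$$V_ix=\Big(x_1,\dots,x_{i-1},\ \sum_{k\ge i}x_k,\ 0,0,\dots\Big),\qquad S_i=\tfrac12(P_i+V_i).$$
Clearly $\|V_i\|\le1$, and $\|V_ix-x\|\le2\sum_{k\ge i}|x_k|\to0$. So the $S_i$ are finite-rank contractions with $S_i\to I$. Let $j<i$. Then: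

* $P_jP_i=P_iP_j$;
* $P_jV_i=P_j=V_iP_j$, because $V_i$ keeps the coordinates $1,\dots,i-1$ and fixes every vector supported there;
* $V_jV_i=V_j=V_iV_j$, because $V_i$ keeps the first $j-1$ coordinates and the sum of all coordinates from the $j$-th on, and fixes vectors supported in $\{1,\dots,j\}$;
* $P_iV_j=V_j$, while $V_jP_ix-V_jx=-\big(\sum_{k>i}x_k\big)e_j$.

Adding up, $S_jS_i-S_iS_j=\frac14(V_jP_i-V_j)$, and this operator has norm exactly $\frac14$ (test on $e_{i+1}$). This holds for all $j<i$, so no subsequence of $(S_i)$ almost commutes in norm. Of course $\ell_1$ has the commuting metric CAP, through the $P_n$. What fails is the plan of selecting from the given net.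

## 3. Functions of one operator, and the multiple of $I$ that is left over

Functions of a single operator commute exactly, so we look for one operator whose functions approximate $I$.

Take one compact contraction $T$. Power series $f(T)=\sum_{k\ge0}c_kT^k$ commute with each other, and $\|T\|\le1$ gives $\|f(T)\|\le\sum|c_k|$. If $\dim X=\infty$, compactness of $f(T)$ forces $c_0=0$. But if $c_0=0$, $\sum|c_k|\le1$, and $Tx=rx$ with $0<r<1$, then $f(T)x=\big(\sum_{k\ge1}c_kr^k\big)x$ with $|\sum_{k\ge1} c_kr^k|\le r$, so such $f(T)$ cannot approximate the identity at $x$. (For a concrete case take $T e_i=\frac1i e_i$ on $\ell_2$ and $x=e_2$.)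

So allow $c_0\neq0$ for the moment. With $c_k\ge0$ and $\sum c_k=1$ there are natural choices, such as
$$\ell\big(\ell I-(T-I)\big)^{-1}=\frac{\ell}{\ell+1}\sum_{k\ge0}\frac{T^k}{(\ell+1)^k},$$
a contraction that tends to $I$ as $\ell\to\infty$. It equals $\frac{\ell}{\ell+1}I$ plus a compact operator. Now replace $T-I$ by $A_m=\sum_{k\le m}(T_k-I)$ with $m$ compact contractions. The same expansion gives
$$\ell(\ell I-A_m)^{-1}=\frac{\ell}{\ell+m}\,I+\text{compact},$$
still a contraction. For fixed $\ell$ the leftover multiple of $I$ tends to $0$ as $m\to\infty$. For fixed $m$ and varying $\ell$, these operators commute. So we want to let $m\to\infty$, and there are two difficulties.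

1. The strong limit must exist.
2. The limit must be compact. This does not follow from the display: a strong limit of compact operators need not be compact, as $P_m\to I$ on $\ell_2$ shows. The distance to the compact operators can jump up in a strong limit.

For the first difficulty, we choose $T_m$ after the resolvents built from $T_1,\dots,T_{m-1}$, so close to $I$ on finitely many relevant vectors that the next resolvent hardly moves there. For the second, we split off the first $n$ terms,
$$\ell I-A_m=\Big((\ell+n)I-\sum_{n<k\le m}(T_k-I)\Big)-(T_1+\dots+T_n).$$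
The bracket has an inverse of norm at most $1/(\ell+n)$, *uniformly in $m$*, and the rest is a compact operator that *does not depend on $m$*. Such a decomposition survives the strong limit.

## 4. Facts used below

**Fact 1.** If $U_m\to U$ and $V_m\to V$ strongly and both sequences are bounded, then $U_mV_m\to UV$ strongly. Indeed $\|U_mV_mx-UVx\|\le\|U_m\|\|V_mx-Vx\|+\|U_mVx-UVx\|$.

**Fact 2.** If $\|U_m\|\le c$ and $U_m\to I$ strongly, the convergence is uniform on relatively compact sets $K$. Cover $K$ by finitely many balls of radius $\varepsilon$ with centers $y_1,\dots,y_N$. Then for $y\in K$ and a suitable $i$, $\|U_my-y\|\le(c+1)\varepsilon+\|U_my_i-y_i\|$.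

**Fact 3.** If $\|U_m\|\le c$ and $(U_mx)$ is Cauchy for every $x$ in a dense set, then $U_mx$ converges for every $x\in X$, and the limit is an operator of norm at most $c$. If $U_mx\to x$ on a dense set, then $U_m\to I$ strongly. The same holds for limits along a real parameter. (Approximate $x$ by elements of the dense set.)

**Fact 4.** If $\|B\|<\beta$, then $\beta I-B$ is invertible with inverse $\sum_{k\ge0}\beta^{-k-1}B^k$, of norm at most $1/(\beta-\|B\|)$ (Neumann series).

**Fact 5.** If $U,V\in L(X)$ are invertible, then $U^{-1}-V^{-1}=U^{-1}(V-U)V^{-1}$.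

**Fact 6.** The compact operators form a norm-closed two-sided ideal of $L(X)$.

## 5. The theorem on the commuting metric CAP

**Theorem A.** Let $X$ be separable with the metric CAP. Then there are compact operators $C_\ell$ $(\ell=1,2,\dots)$ on $X$ with $\|C_\ell\|\le1$, $C_\ell C_{\ell'}=C_{\ell'}C_\ell$ for all $\ell,\ell'$, and $C_\ell x\to x$ for every $x\in X$.

So the first guess was right: every separable Banach space with the metric CAP has the commuting metric CAP.

*Notation.* For contractions $T_1,T_2,\dots$ and $0\le n\le m$ put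
$$A_{n,m}=\sum_{n<k\le m}(T_k-I),\qquad B_n=T_1+\dots+T_n,$$
so that $A_{n,n}=0$ and $B_0=0$. For $\mu>0$,
$$\mu I-A_{n,m}=(\mu+m-n)I-\sum_{n<k\le m}T_k,\qquad\Big\|\sum_{n<k\le m}T_k\Big\|\le m-n<\mu+m-n .$$
By Fact 4 the operator $R_{n,m}(\mu):=(\mu I-A_{n,m})^{-1}$ exists, and
$$\|R_{n,m}(\mu)\|\le\frac1{(\mu+m-n)-(m-n)}=\frac1\mu. \tag{1}$$
It depends only on $T_{n+1},\dots,T_m$, and $R_{n,n}(\mu)=\mu^{-1}I$.

**Step 1: choosing the $T_k$.** This step arranges that adding the term $T_m-I$ barely changes the earlier resolvents on a dense sequence. Let $(x_j)_{j\ge1}$ be dense in $X$, and let $(S_\alpha)$ be a net of compact contractions with $S_\alpha\to I$. Suppose that $T_1,\dots,T_{m-1}$ are chosen. Choose $T_m$ from the net such that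
$$\|(T_m-I)x_j\|\le2^{-m}\qquad(1\le j\le m), \tag{2}$$
$$\|(T_m-I)R_{n,m-1}(\ell)x_j\|\le2^{-m}\qquad(0\le n\le m-1,\ 1\le\ell\le m,\ 1\le j\le m). \tag{3}$$
The vectors $x_j$ and $R_{n,m-1}(\ell)x_j$ that occur here are finitely many and do not involve $T_m$. For each of them the inequality holds for all sufficiently late $\alpha$. Since the index set is directed, one $\alpha$ serves for all.

We include every $n$, not only $n=0$, because the compactness step needs the limits of $R_{n,m}$ for all $n$.

**Step 2: the strong limits exist.** This step produces the operators. Fix $n\ge0$ and an integer $\ell\ge1$. For $m>n$, Fact 5 gives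
$$R_{n,m}(\ell)-R_{n,m-1}(\ell)=R_{n,m}(\ell)(A_{n,m}-A_{n,m-1})R_{n,m-1}(\ell)=R_{n,m}(\ell)(T_m-I)R_{n,m-1}(\ell).$$
If $m\ge\max(n+1,\ell,j)$, then (3) applies, and with (1) we get
$$\|R_{n,m}(\ell)x_j-R_{n,m-1}(\ell)x_j\|\le\frac{2^{-m}}{\ell}.$$
The right-hand sides are summable in $m$, so $(R_{n,m}(\ell)x_j)_m$ is Cauchy for every $j$. By (1) and Fact 3 the strong limit
$$R_n(\ell):=\lim_{m\to\infty}R_{n,m}(\ell)\quad\text{exists, and}\quad\|R_n(\ell)\|\le\frac1\ell. \tag{4}$$
Put $R(\ell):=R_0(\ell)$ and $C_\ell:=\ell R(\ell)$. Then $\|C_\ell\|\le1$.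

**Step 3: the $C_\ell$ commute.** This step carries commutation through the limit. For fixed $m$, the operators $R_{0,m}(\ell)$ and $R_{0,m}(\ell')$ are inverses of the commuting operators $\ell I-A_{0,m}$ and $\ell'I-A_{0,m}$, so they commute. Both are bounded in $m$ by (1). Letting $m\to\infty$ with Fact 1 gives $R(\ell)R(\ell')=R(\ell')R(\ell)$.

**Step 4: $C_\ell\to I$.** This step uses that the formal infinite sum $\sum(T_k-I)$ makes sense on the vectors $x_j$. Put $M_j:=\sum_{k\ge1}\|(T_k-I)x_j\|$. By (2) the terms with $k\ge j$ are at most $2^{-k}$, so $M_j<\infty$, and $\|A_{0,m}x_j\|\le M_j$ for all $m$. Since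
$$\ell R_{0,m}(\ell)-I=R_{0,m}(\ell)\big(\ell I-(\ell I-A_{0,m})\big)=R_{0,m}(\ell)A_{0,m},$$
(1) gives $\|\ell R_{0,m}(\ell)x_j-x_j\|\le M_j/\ell$ for all $m$. Let $m\to\infty$:
$$\|C_\ell x_j-x_j\|\le\frac{M_j}\ell. \tag{5}$$
Hence $C_\ell x_j\to x_j$ as $\ell\to\infty$ for every $j$. Since $\|C_\ell\|\le1$ and $(x_j)$ is dense, $C_\ell\to I$ by Fact 3.

**Step 5: $C_\ell$ is compact.** This step shows that $R(\ell)$ has distance at most $1/(\ell+n)$ from the compact operators, for every $n$. Let $m\ge n$. Since $A_{0,m}=A_{0,n}+A_{n,m}=B_n-nI+A_{n,m}$,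
$$\big((\ell+n)I-A_{n,m}\big)-\big(\ell I-A_{0,m}\big)=nI+A_{0,m}-A_{n,m}=B_n.$$
Fact 5, with $U=\ell I-A_{0,m}$ and $V=(\ell+n)I-A_{n,m}$, gives
$$R_{0,m}(\ell)-R_{n,m}(\ell+n)=R_{0,m}(\ell)\,B_n\,R_{n,m}(\ell+n).$$
Now keep $n$ fixed and let $m\to\infty$. Since $\ell+n$ is a positive integer, Step 2 applies to every term. With Fact 1,
$$R(\ell)=R_n(\ell+n)+R(\ell)\,B_n\,R_n(\ell+n),\qquad\|R_n(\ell+n)\|\le\frac1{\ell+n}. \tag{6}$$
The operator $B_n$ is a finite sum of compact operators, so $R(\ell)B_nR_n(\ell+n)$ is compact. By (6), $R(\ell)$ is within $1/(\ell+n)$ of a compact operator, for every $n$. The compact operators are norm closed, so $R(\ell)$ is compact, and so is $C_\ell=\ell R(\ell)$. $\blacksquare$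

Compactness of the $T_k$ was used only in Step 5, and only through Fact 6. The finite-rank operators also form a two-sided ideal, but in general not a norm-closed one. So if the $T_k$ have finite rank, this argument yields norm limits of finite-rank operators, and it does not reprove Theorem 2.22.

## 6. The construction computed for coordinate projections

Let $X=\ell_p$ with $1\le p<\infty$, and let $T_k=P_k$. Choose the dense sequence so that $x_j$ is supported in the first $j$ coordinates: list a countable dense set of finitely supported vectors, inserting zeros as delays. All operators below are diagonal, so for $j\le m$ both $x_j$ and $R_{n,m-1}(\ell)x_j$ are fixed by $P_m$. Hence (2) and (3) hold, with left-hand sides equal to $0$.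

We have $(P_k-I)e_i=-e_i$ if $k<i$, and $0$ otherwise. So
$$R_{0,m}(\ell)e_i=\frac{1}{\ell+\min(m,i-1)}\,e_i,\qquad R(\ell)e_i=\frac1{\ell+i-1}\,e_i,\qquad C_\ell e_i=\frac{\ell}{\ell+i-1}\,e_i.$$
For finite $m$ the diagonal is eventually constant, equal to $1/(\ell+m)$. This is the leftover multiple of $I$ from Section 3. In the limit the diagonal tends to $0$, so $C_\ell$ is compact. Similarly
$$R_n(\ell+n)e_i=\frac{1}{\ell+\max(n,i-1)}\,e_i ,$$
which agrees with $R(\ell)e_i$ for $i>n$. So $R(\ell)-R_n(\ell+n)$ has finite rank, and $\|R_n(\ell+n)\|=1/(\ell+n)$, as in (6).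

## 7. A semigroup in a closed operator ideal

**Definition 3.** A *norm-closed two-sided ideal* $\mathcal J$ of $L(X)$ is a norm-closed linear subspace with $UTV\in\mathcal J$ whenever $T\in\mathcal J$ and $U,V\in L(X)$.

Classical examples are the compact, the weakly compact, the strictly singular, and the approximable operators (norm limits of finite-rank operators). A trivial case: if $X$ is reflexive, every operator is weakly compact, so $I\in\mathcal J$ for the ideal of weakly compact operators.

**Theorem B.** Let $X$ be separable and let $\mathcal J$ be a norm-closed two-sided ideal of $L(X)$. The following are equivalent.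

* (a) There is a net of contractions in $\mathcal J$ converging strongly to $I$.
* (b) There is a commuting sequence of contractions in $\mathcal J$ converging strongly to $I$.
* (c) There is a semigroup $(P_t)_{t>0}$ ($P_tP_r=P_{t+r}$) of contractions with $P_t\in\mathcal J$ for every $t>0$, norm continuous on $(0,\infty)$, and $P_tx\to x$ as $t\downarrow0$ for all $x$. For complex scalars, $t\mapsto P_t$ extends to a norm-holomorphic $\mathcal J$-valued semigroup on $\{\operatorname{Re}z>0\}$.

In particular, a separable $X$ has the metric CAP if and only if there is a semigroup as in (c) consisting of compact operators.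

*Proof.* (c)$\Rightarrow$(b): take $P_{1/n}$; these commute because $P_tP_r=P_{t+r}=P_rP_t$. (b)$\Rightarrow$(a) is trivial. The last sentence is (a)$\Leftrightarrow$(c) for the ideal of compact operators. It remains to prove (a)$\Rightarrow$(c).

Run Section 5 with a net of contractions from $\mathcal J$. Steps 1–4 do not use compactness. In Step 5 we have $B_n\in\mathcal J$, hence $R(\ell)B_nR_n(\ell+n)\in\mathcal J$, and $\mathcal J$ is norm closed. So
$$R(\ell)\in\mathcal J,\qquad\|\ell R(\ell)\|\le1,\qquad\ell R(\ell)\to I\ \text{ strongly}. \tag{7}$$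

The operators $R(\ell)$ behave like resolvents, hence like Laplace transforms of a semigroup, at integer points. We therefore build a calculus on $L^1(0,\infty)$ (with the scalars of $X$), with convolution $(f*g)(q)=\int_0^qf(s)g(q-s)\,ds$. Put $e_\ell(s)=e^{-\ell s}$.

**Step 1: homomorphisms for finite $m$.** This step writes $R_{0,m}(\ell)$ as the image of $e_\ell$. Write $A=A_{0,m}=B_m-mI$. For $s\ge0$ we have $\|e^{sA}\|=e^{-sm}\|e^{sB_m}\|\le e^{-sm}e^{sm}=1$. Since $s\mapsto e^{sA}$ is norm continuous and bounded,
$$\Phi_m(f)=\int_0^\infty f(s)e^{sA_{0,m}}\,ds\qquad(f\in L^1(0,\infty))$$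
exists as a norm-convergent integral, is linear in $f$, and satisfies $\|\Phi_m(f)\|\le\|f\|_1$. By Fubini and the substitution $q=s+r$,
$$\Phi_m(f)\Phi_m(g)=\int_0^\infty\!\!\int_0^\infty f(s)g(r)e^{(s+r)A}\,dr\,ds=\int_0^\infty(f*g)(q)e^{qA}\,dq=\Phi_m(f*g).$$
Moreover $(\ell I-A)\int_0^Ne^{-s(\ell I-A)}\,ds=I-e^{-N(\ell I-A)}$, and the last term has norm at most $e^{-N\ell}$. Letting $N\to\infty$, we get $\Phi_m(e_\ell)=R_{0,m}(\ell)$.

**Step 2: the span of $\{e_\ell:\ell\ge1\}$ is dense in $L^1(0,\infty)$.** This step lets us pass from the integers $\ell$ to all of $L^1$. The substitution $u=e^{-s}$, $ds=du/u$ in absolute value, identifies $L^1(0,\infty)$ isometrically with $L^1((0,1),du/u)$, and $e_\ell$ with $u^\ell$. If $F\in L^1((0,1),du/u)$, then $F/u\in L^1((0,1),du)$, and there are polynomials $p_i\to F/u$ in $L^1((0,1),du)$. Then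
$$\int_0^1|up_i(u)-F(u)|\,\frac{du}u=\int_0^1\Big|p_i(u)-\frac{F(u)}u\Big|\,du\to0,$$
and $up_i$ is a linear combination of $u,u^2,\dots$.

**Step 3: the limit homomorphism into $\mathcal J$.** This step lets $m\to\infty$. By Step 2 of Section 5, $\Phi_m(e_\ell)=R_{0,m}(\ell)\to R(\ell)$ strongly, so $\Phi_m(f)$ converges strongly for $f$ in the span of the $e_\ell$. For general $f$, $x\in X$ and $h$ in the span,
$$\|\Phi_m(f)x-\Phi_{m'}(f)x\|\le2\|f-h\|_1\|x\|+\|\Phi_m(h)x-\Phi_{m'}(h)x\|,$$
so $(\Phi_m(f)x)_m$ is Cauchy. Let $\Phi(f)$ be the strong limit. Then $\Phi$ is linear, $\|\Phi(f)\|\le\|f\|_1$, $\Phi(e_\ell)=R(\ell)$, and $\Phi(f*g)=\Phi(f)\Phi(g)$ by Fact 1. By (7), $\Phi$ maps the span of the $e_\ell$ into $\mathcal J$. By density, the norm bound, and closedness of $\mathcal J$, we get $\Phi(L^1(0,\infty))\subset\mathcal J$.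

**Step 4: a convolution semigroup in $L^1$.** This step supplies the functions to which $\Phi$ is applied. For $\operatorname{Re}z>0$ (only real $z>0$ if the scalars are real) put
$$g_z(s)=\frac{s^{z-1}e^{-s}}{\Gamma(z)}.$$
We have $|s^{z-1}|=s^{\operatorname{Re}z-1}$, so $g_z\in L^1(0,\infty)$. For $t>0$, $g_t\ge0$ and $\|g_t\|_1=1$. By the Beta integral,
$$(g_z*g_w)(q)=\frac{e^{-q}}{\Gamma(z)\Gamma(w)}\int_0^qs^{z-1}(q-s)^{w-1}\,ds=\frac{e^{-q}q^{z+w-1}}{\Gamma(z+w)}=g_{z+w}(q).$$

*Continuity.* For $0<a\le\operatorname{Re}z\le b$ we have $|s^{z-1}|e^{-s}\le(s^{a-1}+s^{b-1})e^{-s}$, which is integrable. As $1/\Gamma$ is continuous, dominated convergence shows that $z\mapsto g_z\in L^1(0,\infty)$ is norm continuous.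

*Holomorphy (complex scalars).* Let the closed disc $|\zeta-z_0|\le\rho$ lie in the right half-plane. For $|z-z_0|<\rho$ we claim that
$$g_z=\frac1{2\pi i}\oint_{|\zeta-z_0|=\rho}\frac{g_\zeta}{\zeta-z}\,d\zeta \tag{8}$$
as an $L^1$-valued integral of a norm-continuous function. To see this, integrate both sides against $\varphi\in L^\infty(0,\infty)$. By the domination just given, Fubini allows us to do the $\zeta$-integral first, for fixed $s$. There (8) is the scalar Cauchy formula for the holomorphic function $\zeta\mapsto g_\zeta(s)$. So both sides agree against every $\varphi$, which proves (8). Consequently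
$$\frac{g_{z+h}-g_z}h=\frac1{2\pi i}\oint\frac{g_\zeta}{(\zeta-z-h)(\zeta-z)}\,d\zeta\ \longrightarrow\ \frac1{2\pi i}\oint\frac{g_\zeta}{(\zeta-z)^2}\,d\zeta\qquad(h\to0)$$
in $L^1$-norm, since $\|g_\zeta\|_1$ is bounded on the circle and the scalar kernels converge uniformly there. So $z\mapsto g_z$ is norm holomorphic.

**Step 5: the semigroup.** This step reads off everything in (c) except the limit at $0$. Put $P_z=\Phi(g_z)$. Then $P_z\in\mathcal J$, $P_zP_w=\Phi(g_z*g_w)=P_{z+w}$, and $\|P_t\|\le\|g_t\|_1=1$ for $t>0$. Since $\Phi$ is bounded and linear, $P_z$ inherits from $g_z$ norm continuity and, for complex scalars, norm holomorphy.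

**Step 6: $P_t\to I$ as $t\downarrow0$.** This step uses that the densities $g_t$ concentrate at $0$. Let $\delta>0$ and $0<t<1$. On $(\delta,\infty)$ we have $s^{t-1}\le\delta^{t-1}$, so
$$\int_\delta^\infty g_t(s)\,ds\le\frac{\delta^{t-1}}{\Gamma(t)}\int_\delta^\infty e^{-s}\,ds\le\frac{\delta^{t-1}}{\Gamma(t)}\to0\qquad(t\downarrow0),$$
because $\Gamma(t)\to\infty$. For $h\in L^1(0,\infty)$ let $\tau_sh$ be its translate to the right by $s$, extended by $0$ on $(0,s)$. Then $g_t*h-h=\int_0^\infty g_t(s)(\tau_sh-h)\,ds$, so
$$\|g_t*h-h\|_1\le\sup_{0<s\le\delta}\|\tau_sh-h\|_1+2\|h\|_1\int_\delta^\infty g_t(s)\,ds .$$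
By continuity of translations in $L^1$, the first term is small for small $\delta$; then let $t\downarrow0$. Thus $g_t*h\to h$ in $L^1$, and
$$\|P_t\Phi(h)-\Phi(h)\|=\|\Phi(g_t*h-h)\|\le\|g_t*h-h\|_1\to0. \tag{9}$$
Take $h=\ell e_\ell$, so that $\Phi(h)=\ell R(\ell)=C_\ell$. By (9), $P_ty\to y$ for every $y$ in the range of some $C_\ell$. The union of these ranges is dense, because $C_\ell x\to x$ for every $x$. Since $\|P_t\|\le1$, Fact 3 gives $P_tx\to x$ for all $x$. $\blacksquare$

In the example of Section 6, $e^{sA_{0,m}}e_i=e^{-s\min(m,i-1)}e_i$, so $P_te_i=\Gamma(t)^{-1}\int_0^\infty s^{t-1}e^{-s}e^{-s(i-1)}\,ds\;e_i=i^{-t}e_i$. The semigroup law, compactness, and convergence to $I$ are all visible.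

## 8. The $C_\ell$ as limits of averages of words

**Remark 1.** Every $C_\ell$ lies in the strongly closed convex hull of the unital semigroup generated by the given net. By Fact 4,
$$\ell R_{0,m}(\ell)=\frac\ell{\ell+m}\sum_{k\ge0}\frac{B_m^k}{(\ell+m)^k},$$
and $B_m^k$ is the sum of $m^k$ words of length $k$ in $T_1,\dots,T_m$. The weights are positive, with total
$$\frac{\ell}{\ell+m}\sum_{k\ge0}\Big(\frac m{\ell+m}\Big)^k=1 .$$
Partial sums of the series, divided by their total weight, are convex combinations of words and converge in norm to $\ell R_{0,m}(\ell)$. The latter converges strongly to $C_\ell$.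

For example, if $X$ is a Banach lattice and the $S_\alpha$ are positive, then the $C_\ell$ are positive, since products, convex combinations and strong limits of positive operators are positive. In the same way, a closed subspace that is invariant under all $S_\alpha$ is invariant under all $C_\ell$.

## 9. Convergence of the adjoints

That $S_\alpha\to I$ does not give $S_\alpha^*\to I$, even for contractions on a space with separable dual. On $c_0$ take the norm $|x|=\sup_{i<j}|x_i-x_j|$. Since $x_j\to0$, we have $\|x\|_\infty\le|x|\le2\|x\|_\infty$. Put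
$$Q_nx=(x_1-x_{n+1},\dots,x_n-x_{n+1},0,0,\dots).$$
Differences of coordinates of $Q_nx$ are differences of two of the numbers $x_1,\dots,x_{n+1}$, so $|Q_nx|\le|x|$. Also $\|Q_nx-x\|_\infty\le\sup_{i>n}|x_i|\to0$. So the $Q_n$ are finite-rank contractions for $|\cdot|$ with $Q_n\to I$. But for the first coordinate functional $e_1^*$ we find $Q_n^*e_1^*=e_1^*-e_{n+1}^*$. Since $e_{n+1}^*$ takes the value $1$ at $e_{n+1}$ and $|e_{n+1}|=1$, the dual norm of $e_{n+1}^*$ is at least $1$. Hence $Q_n^*e_1^*\not\to e_1^*$.

If the adjoints of the given net do converge, the construction preserves this.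

**Proposition C.** Suppose $X^*$ is separable and $X$ has a net of compact contractions $S_\alpha$ with $S_\alpha\to I_X$ and $S_\alpha^*\to I_{X^*}$ strongly. Then the commuting compact contractions $C_\ell$ and $P_t$ above can be chosen so that also $C_\ell^*\to I_{X^*}$ $(\ell\to\infty)$ and $P_t^*\to I_{X^*}$ $(t\downarrow0)$ strongly.

*Proof.* The space $X$ is separable because $X^*$ is (a classical fact).

**Step 1: the choice of $T_m$.** This step adds one requirement to (2) and (3). Let $(f_j)$ be dense in $X^*$, and choose $T_m$ from the net so that also $\|T_m^*f_j-f_j\|\le2^{-m}$ for $1\le j\le m$. These are finitely many further conditions, each true for all late $\alpha$. Everything proved in Sections 5 and 7 remains valid. Moreover $N_j:=\sum_{k\ge1}\|(T_k^*-I)f_j\|<\infty$, and $\|A_{0,m}^*f_j\|\le N_j$ for all $m$.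

**Step 2: $C_\ell^*\to I_{X^*}$.** This step is the dual form of (5). Since $R_{0,m}(\ell)$ commutes with $A_{0,m}$, we have $\ell R_{0,m}(\ell)-I=A_{0,m}R_{0,m}(\ell)$. For $x\in X$,
$$|\langle f_j,\ell R_{0,m}(\ell)x-x\rangle|=|\langle A_{0,m}^*f_j,R_{0,m}(\ell)x\rangle|\le\frac{N_j}\ell\|x\|.$$
Let $m\to\infty$ and take the supremum over $\|x\|\le1$: $\|C_\ell^*f_j-f_j\|\le N_j/\ell$. As $\|C_\ell^*\|\le1$ and $(f_j)$ is dense, Fact 3 gives $C_\ell^*\to I_{X^*}$.

**Step 3: $P_t^*\to I_{X^*}$.** This step transfers the convergence to the semigroup. Convolution is commutative, so $P_t\Phi(h)=\Phi(h)P_t$, and the adjoint of this operator is $P_t^*\Phi(h)^*$. By (9),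
$$\|P_t^*\Phi(h)^*-\Phi(h)^*\|=\|P_t\Phi(h)-\Phi(h)\|\to0\qquad(t\downarrow0).$$
With $h=\ell e_\ell$ this gives $P_t^*f\to f$ for all $f$ in the range of some $C_\ell^*$. By Step 2 these ranges together are dense in $X^*$. Since $\|P_t^*\|\le1$, Fact 3 gives $P_t^*\to I_{X^*}$. $\blacksquare$

## 10. The commuting $\lambda$-CAP and renorming

**Definition 4.** Let $\lambda\ge1$. A separable $X$ has the *commuting $\lambda$-CAP* if there is a sequence of commuting compact operators $T_n\to I$ (strongly) with $\|T_n\|\le\lambda$ for all $n$.

For example, the operators $Q_n$ of Section 9 commute, because $Q_nQ_m=Q_{\min(m,n)}$. (If $n\le m$, the first $n+1$ coordinates of $Q_mx$ are $x_i-x_{m+1}$ for $i\le n+1$, where for $n=m$ the last one is $0=x_{m+1}-x_{m+1}$. The constant $x_{m+1}$ cancels in $Q_nQ_mx$, so $Q_nQ_m=Q_n$. If $n>m$, then $Q_mx$ has $(n+1)$-st coordinate $0$ and is supported in the first $n$ coordinates, so $Q_nQ_mx=Q_mx$.) In the usual norm $\|Q_n\|\le2$, so they witness the commuting $2$-CAP of $(c_0,\|\cdot\|_\infty)$. The norm $|x|=\sup_{i<j}|x_i-x_j|$ equals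 $\sup_n\|Q_nx\|_\infty$, and for this norm the $Q_n$ are contractions. The next theorem does the same in general, but there the $T_n$ themselves need not become contractions, and one has to average.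

**Theorem D.** Let $(X,\|\cdot\|)$ be separable and $\lambda\ge1$. Then $X$ has the commuting $\lambda$-CAP if and only if there is a norm $|\cdot|$ on $X$ with $\|x\|\le|x|\le\lambda\|x\|$ for all $x$ such that $(X,|\cdot|)$ has the metric CAP. In particular, $X$ has the commuting $\lambda$-CAP for some $\lambda$ if and only if $X$ has an equivalent norm with the metric CAP.

*Proof.* **Step 1: from the new norm to the commuting $\lambda$-CAP.** This step is Theorem A. Applied to $(X,|\cdot|)$, which is separable, it gives commuting operators $C_\ell\to I$ that are compact and contractive for $|\cdot|$. Compactness and strong convergence do not change under an equivalent norm, and $\|C_\ell x\|\le|C_\ell x|\le|x|\le\lambda\|x\|$.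

**Step 2: a subsequence with small errors.** We now start from $(T_n)$ as in Definition 4, and this step makes the products $T_nT_i$ comparable with one factor. For fixed $j$ the set $T_j(\text{unit ball})$ is relatively compact, so $\|T_iT_j-T_j\|\to0$ as $i\to\infty$ by Fact 2. Passing to a subsequence, chosen inductively, we may assume $\|T_iT_j-T_j\|\le2^{-i}$ for all $j<i$. Let $i\ne n$, $q=\min(i,n)$, $p=\max(i,n)$. By commutation $T_nT_i=T_pT_q$, so
$$\|T_nT_ix\|\le\|T_{\min(i,n)}x\|+2^{-\max(i,n)}\|x\|. \tag{10}$$
Commutation removes exactly the obstacle of Section 2: the product is controlled in both orders.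

**Step 3: the new norm.** Put $|x|=\sup_n\|T_nx\|$. This step checks its size. It is a seminorm with $|x|\le\lambda\|x\|$, and $|x|\ge\lim_n\|T_nx\|=\|x\|$. So it is a norm with $\|x\|\le|x|\le\lambda\|x\|$.

**Step 4: averages are almost contractive for $|\cdot|$.** This step handles the one product that (10) does not control, $T_n^2$. Put
$$U_k=\frac1k\sum_{i=k+1}^{2k}T_i .$$
Each $U_k$ is compact, and $\|U_kx-x\|\le\max_{k<i\le2k}\|T_ix-x\|\to0$. Fix $n$. At most one $i\in\{k+1,\dots,2k\}$ equals $n$, and for it $\|T_n^2x\|\le\lambda^2\|x\|\le\lambda^2|x|$. For every other $i$ in this range, $\max(i,n)\ge k+1$, so (10) gives $\|T_nT_ix\|\le|x|+2^{-k}\|x\|\le(1+2^{-k})|x|$. Hence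
$$\|T_nU_kx\|\le(1+2^{-k})|x|+\frac{\lambda^2}k|x| .$$
Taking the supremum over $n$,
$$|U_kx|\le(1+\delta_k)|x|,\qquad\delta_k:=2^{-k}+\frac{\lambda^2}k\to0 .$$
So $(1+\delta_k)^{-1}U_k$ are compact contractions of $(X,|\cdot|)$ that converge strongly to $I$, and $(X,|\cdot|)$ has the metric CAP.

**Step 5: the last assertion.** This step only rescales norms. If $X$ has the commuting $\lambda$-CAP for some $\lambda$, the norm just built is equivalent to $\|\cdot\|$ and has the metric CAP. Conversely, let an equivalent norm $|\cdot|'$ with $a\|x\|\le|x|'\le b\|x\|$, $0<a\le b$, have the metric CAP. The norm $|x|=|x|'/a$ gives the same operator norms, so it has the metric CAP, and $\|x\|\le|x|\le\frac ba\|x\|$. By Step 1, $X$ has the commuting $\lambda$-CAP with $\lambda=b/a$. $\blacksquare$
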